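\title{Decidability of two-variable logic on data trees\\ with bounded-distance predicates}

\begin{abstract}
A data tree is a finite ordered unranked tree whose nodes carry a label from a finite alphabet and a data value from an infinite set. We prove that satisfiability over data trees is decidable for $\mathrm{FO}^2(\sim,+\omega)$, the two-variable logic that tests equality of data values and tests, for every $k$, whether a node lies exactly $k$ levels below another or exactly $k$ siblings to its right. This confirms a conjecture. The proof covers counting quantifiers and extends to monadic second-order side conditions and to other structural predicates of bounded treewidth. We cut each data class into pieces connected by short steps. These pieces form a conflict graph of bounded treewidth, and because this graph is sparse, the pieces can be regrouped into suitable classes exactly when a monadic second-order condition and finitely many equations between numbers of labels hold.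
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{tree} is a finite, nonempty, rooted tree in which each node may have any number of children, ordered from left to right. Fix an infinite set $D$. A \emph{data tree} over a finite alphabet $\Sigma$ is a tree in which every node $x$ carries exactly one label $\operatorname{lab}(x)\in\Sigma$ and one data value in $D$. A \emph{data class} is a nonempty set of the form ``all nodes with value $v$''. We consider first-order formulas whose atoms are $a(x)$ for $a\in\Sigma$ (the node $x$ has label $a$), $x=y$, $x\sim y$ (the nodes $x$ and $y$ carry the same data value), and, for integers $i\ge1$, the structural predicates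
\begin{itemize}
\item $E^i_\downarrow(x,y)$: the node $y$ is a descendant of $x$ exactly $i$ levels below $x$;
\item $E^i_\rightarrow(x,y)$: the node $y$ is a sibling to the right of $x$, at distance exactly $i$ in the sibling order.
\end{itemize}
Thus $E_\downarrow=E^1_\downarrow$ is the child relation and $E_\rightarrow=E^1_\rightarrow$ is the next-sibling relation. In the \emph{two-variable fragment} only the variables $x$ and $y$ occur, but they may be requantified. The logic $\mathrm{FO}^2(\sim,+1)$ is the two-variable fragment with the structural predicates $E_\downarrow$ and $E_\rightarrow$; the logic $\mathrm{FO}^2(\sim,+\omega)$ allows $E^i_\downarrow$ and $E^i_\rightarrow$ for all $i\ge1$, finitely many in each formula. Finally, $\mathrm C^2(\sim,+\omega)$ extends $\mathrm{FO}^2(\sim,+\omega)$ by the counting quantifiers $\exists^{\ge j}$, $j\ge1$ (``there are at least $j$ nodes such that''), where $\exists=\exists^{\ge1}$.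

It is known that satisfiability of $\mathrm{FO}^2(\sim,+1)$ over data trees is decidable, and that this logic cannot express that a node has the same data value as its grandfather. To see the obstacle, compare a test on labels with a test on values. The formula $\exists y\,(E^2_\downarrow(y,x)\wedge a(y))$ can be written as $\exists y\,(E_\downarrow(y,x)\wedge\exists x\,(E_\downarrow(x,y)\wedge a(x)))$: one walks upward and reuses the variable. The same walk does not work for $\exists y\,(E^2_\downarrow(y,x)\wedge x\sim y)$, because requantifying $x$ forgets the value that was to be compared. So the predicates $E^i$ add expressive power, and one asks whether decidability survives. It is conjectured in \cite{datatrees} that it does. We prove the conjecture, with counting quantifiers.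

\begin{theorem}\label{thm:main}
Satisfiability over data trees is decidable for $\mathrm C^2(\sim,+\omega)$, hence for $\mathrm{FO}^2(\sim,+\omega)$.
\end{theorem}

Section~\ref{sec:ext} extends the theorem to monadic second-order side conditions and to other structural predicates (Theorem~\ref{thm:general} and Corollary~\ref{cor:moves}).

Two observations frame the problem. First, tree automata alone cannot suffice. Over $\Sigma=\{a,b\}$ let $\varphi_{\mathrm{eq}}$ be the conjunction of
\[
\forall x\forall y\,\bigl(((a(x)\wedge a(y))\vee(b(x)\wedge b(y)))\wedge x\sim y\to x=y\bigr),
\]
$\forall x\,(a(x)\to\exists y\,(b(y)\wedge x\sim y))$ and $\forall x\,(b(x)\to\exists y\,(a(y)\wedge x\sim y))$. It says that every data class consists of one $a$-node and one $b$-node. A labeled tree can be given data values satisfying $\varphi_{\mathrm{eq}}$ exactly when it has equally many $a$-nodes and $b$-nodes; on trees that are single chains labeled by words in $a^*b^*$ this is the nonregular language $\{a^nb^n:n\ge1\}$. Since data values link distant parts of a tree, one might fear that much more than counting can be expressed. Second, a given sentence mentions only distances up to some $K$, and about a pair of nodes that is not within such a distance a quantifier-free formula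 learns only the two labels and whether the values agree. This suggests that, beyond a regular condition, nothing but counting is at stake. The difficulty in making this precise is that bounded distance does not mean bounded degree: a node is at distance one from all its children. What is bounded is the treewidth.

The proof runs as follows. Call two nodes \emph{near} if a structural predicate of distance at most $K$ relates them, and \emph{far} if they are distinct and not near. The graph of near pairs has treewidth at most $2K$ (Section~\ref{sec:near}). We cut each data class into \emph{sessions}, its connected pieces under near steps. Which near nodes have equal values can be recorded by a coloring with $2K+1$ colors, and the sessions form a \emph{conflict graph} of treewidth at most $2K$; a data tree is then a colored tree together with a partition of the sessions into independent sets of the conflict graph (Section~\ref{sec:sessions}). After boundedly many data values have been given names, the sentence only asks that each remaining class be a valid collection of session types, out of finitely many types (Section~\ref{sec:special}). The combinatorial core is that in a sparse graph such a partition exists if and only if, after boundedly many further classes are set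 aside, every vertex has a fixed number of potential partners and certain sets of vertices have equal size (Section~\ref{sec:grouping}). These conditions consist of a monadic second-order sentence and linear equations between numbers of labels, which is decidable by Parikh's theorem (Sections~\ref{sec:tools} and~\ref{sec:decide}). Section~\ref{sec:example} carries out the argument for one small sentence.

\section{Sparse graphs and tree automata}\label{sec:tools}

\subsection*{Treewidth}
Graphs are finite and simple. A \emph{tree decomposition} of a graph $G$ consists of an (unrooted) tree $F$ and a \emph{bag} $B(f)\subseteq V(G)$ for each node $f$ of $F$, such that the two endpoints of every edge lie in a common bag and, for every vertex $z$, the set $\{f:z\in B(f)\}$ is nonempty and connected in $F$. The graph has \emph{treewidth at most $d$} if it has a tree decomposition whose bags have at most $d+1$ elements. A \emph{minor} of $G$ is obtained by deleting vertices and edges and by contracting connected sets of vertices; contracting $U$ replaces $U$ by one new vertex adjacent to all vertices outside $U$ that have a neighbor in $U$.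

\begin{lemma}\label{lem:tw}
Let $d\ge1$ and let $G$ have treewidth at most $d$.
\begin{itemize}
\item[(a)] Every minor of $G$ has treewidth at most $d$.
\item[(b)] The vertices of $G$ can be ordered so that each has at most $d$ earlier neighbors. Consequently $G$ has at most $d\,|V(G)|$ edges and a proper coloring with $d+1$ colors.
\item[(c)] Let $0<\varepsilon\le1$ and let $X$ be a set of $n\ge4d/\varepsilon$ vertices. Then fewer than $4d/\varepsilon$ vertices of $G$ have more than $\varepsilon n$ neighbors in $X$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A deleted vertex is erased from the bags, and deleting an edge needs no change. To contract a connected set $U$ to $u$, replace each member of $U$ by $u$ in every bag. The nodes of $F$ whose bags contain $u$ form the union of the connected sets that belong to the members of $U$. The sets of two adjacent members meet, and $U$ is connected, so the union is connected.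

(b) We show that a nonempty $G$ has a vertex of degree at most $d$; placing it last and using induction, by (a), gives the order. Take a decomposition with bags of size at most $d+1$ and with as few nodes as possible. If it has one node, $G$ has at most $d+1$ vertices. Otherwise let $f$ be a leaf with neighbor $f'$. Then $B(f)\not\subseteq B(f')$, for else $f$ could be removed. A vertex in $B(f)\setminus B(f')$ lies in no bag other than $B(f)$, so all its neighbors are in $B(f)$. Given the order, count each edge at its later endpoint, and color greedily.

(c) Let $Y$ be the set of these vertices and suppose $Y\ne\emptyset$. Summing over $v\in Y$ the number of neighbors of $v$ in $X$ counts each edge of the subgraph induced on $X\cup Y$ at most twice, so $|Y|\,\varepsilon n<2d(|Y|+n)$ by (a) and (b). Since $2d\le\varepsilon n/2$, we get $|Y|\,\varepsilon n/2\le|Y|(\varepsilon n-2d)<2dn$.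
\end{proof}

Part (c) is our substitute for bounded degree: a vertex may have many neighbors, but only boundedly many vertices can be adjacent to a fixed fraction of a large set. To build classes we use matchings. Hall's theorem states that a bipartite graph with two sides of equal size has a perfect matching if every subset $A$ of the first side has at least $|A|$ neighbors.

\begin{lemma}\label{lem:hall}
A bipartite graph with both sides of size $n\ge1$ and minimum degree at least $n/2$ has a perfect matching.
\end{lemma}

\begin{proof}
Otherwise some nonempty subset $A$ of the first side has a neighborhood $A'$ with $|A'|<|A|$. Then $n/2\le|A'|<|A|\le n$. A vertex of the second side outside $A'$ has all its at least $n/2$ neighbors among the fewer than $n/2$ vertices outside $A$, a contradiction.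
\end{proof}

\subsection*{Monadic second-order logic with equations}
\emph{Monadic second-order logic} (MSO) over $\Gamma$-labeled trees extends first-order logic, with any number of variables and the atoms $\gamma(x)$, $x=y$, $E_\downarrow$, $E_\rightarrow$, by variables for sets of nodes, atoms $x\in Z$, and quantification over sets. The following problem is the target of our reduction.

\begin{lemma}\label{lem:parikh}
Given a finite alphabet $\Gamma$, an MSO sentence $\Phi$ and finitely many pairs $(\Gamma_i,\Gamma_i')$ of subsets of $\Gamma$, it is decidable whether some $\Gamma$-labeled tree satisfies $\Phi$ and has, for each $i$, equally many nodes with label in $\Gamma_i$ and nodes with label in $\Gamma_i'$.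
\end{lemma}

\begin{proof}
For a tree $t$ let $\hat t$ be its \emph{first-child/next-sibling} tree: the binary tree on the same nodes in which the left child of $x$ is its first child in $t$ and the right child of $x$ is its next sibling in $t$. The map $t\mapsto\hat t$ is a bijection onto the binary trees whose root has no right child. Let $L$ and $R$ be the left-child and right-child relations. Then $E_\rightarrow$ is $R$, and $E_\downarrow(x,y)$ is defined by
\[
\exists z\,\bigl(L(x,z)\wedge\forall Z\,(z\in Z\wedge\forall u\forall v\,(u\in Z\wedge R(u,v)\to v\in Z)\to y\in Z)\bigr).
\]
So $\{\hat t:t\models\Phi\}$ is defined by a computable MSO sentence over binary trees. By the theorem of Thatcher--Wright and Doner one can compute a tree automaton for this set: a finite set $Q$ of states, a set of accepting states, and a set of transitions $(s,\gamma,s_1,s_2)\in Q\times\Gamma\times(Q\cup\{\mathrm{nil}\})^2$. A run assigns states to nodes so that at each node the state, the label, and the states of the left and right child ($\mathrm{nil}$ for a missing child) form a transition; a binary tree is accepted if some run has an accepting state at the root.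

Form a context-free grammar with the states as nonterminals, a rule $s\to\gamma s_1s_2$ for each transition (with $\mathrm{nil}$ erased), and a start symbol that rewrites to any accepting state. An accepting run yields a derivation of the word that lists the labels of the binary tree in preorder. Conversely, choosing for each rule in a derivation a transition behind it yields a binary tree with an accepting run and the same letter counts as the derived word. So the vectors in $\mathbb N^\Gamma$ of letter counts of models of $\Phi$ are those of the words of the grammar. By Parikh's theorem this set is effectively \emph{semilinear}: one can compute a representation as a finite union of sets $\{v_0+n_1v_1+\dots+n_mv_m:n_1,\dots,n_m\in\mathbb N\}$. That one of these sets contains a solution of the given linear equations is a sentence of Presburger arithmetic, the first-order theory of $(\mathbb N,+)$, which is decidable.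
\end{proof}

\section{Near pairs, far pairs, and a normal form}\label{sec:near}

Fix a sentence $\varphi$ of $\mathrm C^2(\sim,+\omega)$ over $\Sigma$. Let $K\ge1$ bound the distances $i$ in its structural predicates and let $k\ge1$ bound its counting thresholds $j$ (so $k=1$ for $\mathrm{FO}^2$). Put
\[
\Delta=\{\downarrow_i,\uparrow_i,\rightarrow_i,\leftarrow_i:1\le i\le K\},\qquad\Delta^+=\Delta\cup\{=,\mathrm{far}\}.
\]
The \emph{position} $\delta(x,y)\in\Delta^+$ of a node $y$ relative to a node $x$ is $=$ if $x=y$; it is $\downarrow_i$ if $E^i_\downarrow(x,y)$, $\uparrow_i$ if $E^i_\downarrow(y,x)$, $\rightarrow_i$ if $E^i_\rightarrow(x,y)$, $\leftarrow_i$ if $E^i_\rightarrow(y,x)$, always with $i\le K$; and it is $\mathrm{far}$ otherwise. The cases exclude each other, since they prescribe different differences of depth or, among siblings, different differences of rank. The nodes $x,y$ are \emph{near} if $\delta(x,y)\in\Delta$ and \emph{far} if $\delta(x,y)=\mathrm{far}$. Let $H_t$ be the graph of the near relation on the nodes of $t$.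

\begin{lemma}\label{lem:Ht}
The graph $H_t$ has treewidth at most $d:=2K$.
\end{lemma}

\begin{proof}
Use $\hat t$ as the decomposition tree. Let $B(x)$ consist of $x$, its at most $K$ nearest ancestors and its at most $K$ nearest left siblings, so $|B(x)|\le2K+1$. A near pair lies in the bag of its lower or its right member. The nodes $x$ with $z\in B(x)$ are $z$ itself, the right siblings of $z$ at distance at most $K$, and the descendants of $z$ at most $K$ levels below $z$. The siblings form with $z$ a path in $\hat t$. The parent in $\hat t$ of one of the descendants is its parent or its previous sibling in $t$, which is $z$ or again such a descendant. So the set is connected in $\hat t$.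
\end{proof}

From Section~\ref{sec:sessions} on, only the following properties of $\delta$ are used.
\begin{itemize}
\item[(P1)] For every tree $t$, the graph $H_t$ has treewidth at most $d$, where $d\ge1$.
\item[(P2)] The set $\Delta$ is finite, $\delta(x,y)$ is $=$ exactly if $x=y$, the relations near and far are symmetric, and each relation ``$\delta(x,y)=\eta$'' with $\eta\in\Delta^+$ is defined by a computable MSO formula.
\end{itemize}
Definability holds because $E^i_\downarrow(x,y)$ says that there is a chain of $i$ child steps from $x$ to $y$, and $E^i_\rightarrow(x,y)$ that there is a chain of $i$ next-sibling steps.

A two-variable sentence inspects the tree from one node at a time and counts other nodes up to $k$. We make this the definition of a normal form. For a finite set $Y$ write $\#_kY=\min(k,|Y|)$. We use repeatedly that for natural numbers $m_1,\dots,m_s$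
\begin{equation}\label{eq:cap}
\min\Bigl(k,\sum_im_i\Bigr)=\min\Bigl(k,\sum_i\min(k,m_i)\Bigr);
\end{equation}
both sides are $k$ if some $m_i\ge k$, and otherwise the sums agree. In a data tree over an alphabet $\Sigma'$, the \emph{star} of a node $x$ is the map $\operatorname{star}(x):\Delta^+\times\Sigma'\times\{\sim,\not\sim\}\to\{0,\dots,k\}$ given by
\[
\operatorname{star}(x)(\eta,\beta,e)=\#_k\{y:\delta(x,y)=\eta,\ \operatorname{lab}(y)=\beta,\ x\mathrel{e}y\}.
\]
For a set $\mathcal A$ of pairs (label, map of this kind), a node $x$ is \emph{$\mathcal A$-good} if $(\operatorname{lab}(x),\operatorname{star}(x))\in\mathcal A$, and a data tree is $\mathcal A$-good if all its nodes are.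

\begin{lemma}\label{lem:nf}
One can compute a finite alphabet $\Sigma'=\Sigma\times\{0,1\}^\Theta$ and a finite set $\mathcal A$ such that a data tree over $\Sigma$ satisfies $\varphi$ if and only if its labels can be extended to labels in $\Sigma'$ so that it becomes $\mathcal A$-good. In particular, $\varphi$ is satisfiable if and only if there is an $\mathcal A$-good data tree over $\Sigma'$.
\end{lemma}

\begin{proof}
Write $\forall$ as $\neg\exists^{\ge1}\neg$. Let $\Theta$ be the set of subformulas of $\varphi$ of the form $\theta=\exists^{\ge j}v\,\psi$ with $v\in\{x,y\}$. Let $w_\theta$ be the variable other than $v$; no variable except $w_\theta$ is free in $\theta$. The components of a label in $\{0,1\}^\Theta$ define unary predicates $P_\theta$. Call $P_\theta$ \emph{correct} if it holds exactly at those nodes $u$ for which $\theta$ is true when $w_\theta$ denotes $u$. For a subformula $\psi$ of $\varphi$ let $\psi^\circ$ be the quantifier-free formula obtained by replacing each maximal subformula $\theta\in\Theta$ of $\psi$ by $P_\theta(w_\theta)$. Consider the conditions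
\begin{itemize}
\item[(N1)] $\forall w_\theta\,\bigl(P_\theta(w_\theta)\leftrightarrow\exists^{\ge j}v\,\psi^\circ\bigr)$ for each $\theta=\exists^{\ge j}v\,\psi$ in $\Theta$;
\item[(N2)] for every node $u$, the formula $\varphi^\circ$ is true when both variables denote $u$.
\end{itemize}
If the predicates of all members of $\Theta$ inside $\psi$ are correct, then $\psi^\circ$ and $\psi$ agree under every assignment, and (N1) for $\theta$ says that $P_\theta$ is correct. By induction on the nesting depth, (N1) holds if and only if all $P_\theta$ are correct. The sentence $\varphi$ is a Boolean combination of closed members $\theta$ of $\Theta$, and for these a correct $P_\theta$ holds everywhere or nowhere according to the truth of $\theta$. As trees are nonempty, under (N1) condition (N2) is equivalent to $\varphi$. So a data tree satisfies $\varphi$ if and only if some extension of its labels satisfies (N1) and (N2).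

It remains to read these conditions off labels and stars. After swapping $x$ and $y$ in (N1) where necessary, $v=y$. The truth of a quantifier-free formula at $(x,y)$ is determined by $\operatorname{lab}(x)$, $\delta(x,y)$, $\operatorname{lab}(y)$ and whether $x\sim y$: unary atoms are read off the labels; $x=y$ and the structural atoms in $x,y$ are read off $\delta(x,y)$, since all distances are at most $K$; and $x=x$, $x\sim x$ are true while $E^i_\downarrow(x,x)$, $E^i_\rightarrow(x,x)$ are false, likewise for $y$. By \eqref{eq:cap} and $j\le k$, the formula $\exists^{\ge j}y\,\psi^\circ$ holds at $x$ if and only if the sum of $\operatorname{star}(x)(\eta,\beta,e)$ over the triples $(\eta,\beta,e)$ that make $\psi^\circ$ true together with $\operatorname{lab}(x)$ is at least $j$. Condition (N2) at $u$ depends on $\operatorname{lab}(u)$ only. Let $\mathcal A$ be the set of pairs that pass all these tests.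
\end{proof}

This is where the restriction to two variables is used: with one free and one bound variable, every constraint concerns one node and the number of other nodes of each kind. From now on $\Sigma'$ and $\mathcal A$ are fixed, and the task is to decide whether an $\mathcal A$-good data tree exists.

\section{A first case: matching that avoids near pairs}\label{sec:example}

Let $\Sigma=\{a,b\}$, let $\mathrm{near}(x,y)$ be the disjunction of the $4K$ structural atoms in $x,y$ of distance at most $K$, and let
\[
\varphi_0=\varphi_{\mathrm{eq}}\wedge\forall x\forall y\,(\mathrm{near}(x,y)\to\neg\,x\sim y).
\]
Which labeled trees $t$ can be given data values that satisfy $\varphi_0$? Let $X_a$ and $X_b$ be the sets of $a$-nodes and $b$-nodes. The question is whether there is a perfect matching between $X_a$ and $X_b$ that uses far pairs only. The equation $|X_a|=|X_b|$ is necessary; let $n$ be the common size.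

If $t$ is a chain, each node is near at most $2K$ nodes. For $n\ge4K$ every node is far from at least $n-2K\ge n/2$ nodes of the other label, and Lemma~\ref{lem:hall} gives the matching. So for long chains the equation is all that matters.

In a branching tree it is not. If the root has label $a$ and its children are $n$ leaves labeled $b$ and $n-1$ leaves labeled $a$, the root has no partner. It is tempting to add the requirement that every node be far from many nodes of the other label, but that is not necessary. Let $K=1$, let the root have label $a$ and children $a_1,\dots,a_m,b_1,\dots,b_m$ in this order, labeled as named, with $m\ge2$, and let $a_1$ have one child $b_0$ labeled $b$. Matching the root with $b_0$ and $a_i$ with $b_i$ uses far pairs only, yet the root is far from just one $b$-node. The remedy is to set aside a bounded number of pairs.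

\begin{proposition}\label{prop:example}
A tree $t$ over $\{a,b\}$ admits data values satisfying $\varphi_0$ if and only if one can remove at most $160d$ disjoint far pairs, each consisting of an $a$-node and a $b$-node, so that \emph{(i)} each remaining node is far from at least $64d$ remaining nodes of the other label, and \emph{(ii)} equally many $a$-nodes and $b$-nodes remain.
\end{proposition}

\begin{proof}
Suppose a matching of $n$ far pairs covers $t$. If $n\le160d$, remove all pairs. Otherwise, by Lemma~\ref{lem:tw}(c) with $\varepsilon=\frac12$ applied to $X_a$ and to $X_b$ in $H_t$, fewer than $16d$ nodes are near more than $n/2$ nodes of the other label. Remove the pairs that contain them. Each remaining node is far from at least $n/2-16d\ge64d$ remaining nodes of the other label.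

Conversely, let $n$ nodes of each label remain, $n>0$. By (i), $n\ge64d$. Call a remaining node \emph{high} if it is near more than $n/4$ remaining nodes of the other label. By Lemma~\ref{lem:tw}(c) with $\varepsilon=\frac14$ there are fewer than $16d$ high nodes of each label. Match the high nodes one after another, each with a far node of the other label that is neither high nor already used; this excludes fewer than $16d+32d$ of the $64d$ candidates. Afterward $n''\ge n-32d\ge n/2$ nodes of each label are left, and each is near at most $n/4\le n''/2$ nodes of the other label. Lemma~\ref{lem:hall} matches them.
\end{proof}

If the $i$-th removed pair is marked by an additional label $i$, then everything in Proposition~\ref{prop:example} except (ii) is a first-order property of the labeled tree, and (ii) is an equation as in Lemma~\ref{lem:parikh}. The thresholds $n/2$ and $n/4$ appear only inside the proof. The statement itself contains the constant $64d$, which a formula can count. The general proof has the same shape. Three things are new: near nodes may have equal values, so nodes are replaced by sessions; the sentence may count far nodes with \emph{different} values; and classes may have many members and unbounded size.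

\section{Sessions and the conflict graph}\label{sec:sessions}

The first difficulty is to describe by finitely many labels which near nodes have equal values. Let $t$ be a $\Sigma'$-labeled tree. A \emph{coloring} is any map $c$ from the nodes to $\{0,\dots,d\}$. The \emph{sessions} of $c$ are the connected components of the graph that joins near nodes $x,y$ with $c(x)=c(y)$. Two distinct sessions $S,S'$ are \emph{adjacent} if some $x\in S$ and $y\in S'$ are near. The \emph{conflict graph} has the sessions as vertices and this adjacency. It arises from $H_t$ by contracting disjoint connected sets, so it has treewidth at most $d$ by (P1) and Lemma~\ref{lem:tw}(a). Given data values on $t$, the coloring $c$ is \emph{adapted} to them if for all near nodes $x,y$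
\[
x\sim y\iff c(x)=c(y).
\]

\begin{lemma}\label{lem:sessions}
\begin{itemize}
\item[(a)] Every data tree has an adapted coloring.
\item[(b)] A coloring $c$ is adapted to an assignment of data values if and only if the values are constant on sessions and adjacent sessions have different values.
\item[(c)] If $c$ is adapted, two nodes with the same value in different sessions are far.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Contract in $H_t$ the components of the graph of pairs that are near and have equal values. The result is a minor of $H_t$ and has a proper coloring with $d+1$ colors by Lemma~\ref{lem:tw}. Let $c(x)$ be the color of the component of $x$. Near nodes with equal values lie in one component and get the same color. Near nodes with different values lie in different components, because values are constant on components; these components are adjacent and get different colors.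

(b) Assume the condition on sessions and let $x,y$ be near. If $c(x)=c(y)$, they are in the same session and have equal values. If $c(x)\ne c(y)$, they are in different sessions, since $c$ is constant on sessions; these are adjacent, so the values differ. Conversely, let $c$ be adapted. Values are constant along the edges that define sessions, hence on sessions. If $x\in S$ and $y\in S'\ne S$ are near, then $c(x)\ne c(y)$, so the values of $S$ and $S'$ differ.

(c) The nodes are distinct. If they were near, they would have the same color and lie in the same session.
\end{proof}

\begin{example}\label{ex:sessions}
Let $K=2$, $D=\mathbb N$, and let $t$ be a chain $x_1,\dots,x_7$, so that $x_i,x_j$ are near if $1\le|i-j|\le2$. The following coloring is adapted to the values shown.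
\[
\begin{array}{l|ccccccc}
\text{node}&x_1&x_2&x_3&x_4&x_5&x_6&x_7\\\hline
\text{value}&1&2&1&3&3&4&1\\
\text{color}&0&1&0&2&2&0&1\\
\text{session}&S_1&S_2&S_1&S_3&S_3&S_4&S_5
\end{array}
\]
The conflict graph consists of the triangles $S_1S_2S_3$ and $S_3S_4S_5$. Colors say nothing about far pairs: $x_1$ and $x_6$ share a color but not a value, $x_1$ and $x_7$ a value but not a color. The class of the value $1$ is $S_1\cup S_5$, and $c$ is equally adapted to an assignment that groups $S_1$ with $S_4$ and $S_2$ with $S_5$.
\end{example}

By Lemma~\ref{lem:sessions}(b), choosing data values to which $c$ is adapted amounts, up to renaming of values, to partitioning the conflict graph into independent sets.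

\section{Special values and types of sessions}\label{sec:special}

How does the star of a node $x$ depend on this partition? The entries with $\eta\ne\mathrm{far}$ do not depend on it; they are read off $c$. The entry $(\mathrm{far},\beta,\sim)$ counts the far $\beta$-nodes in the session of $x$ and, by Lemma~\ref{lem:sessions}(c), \emph{all} $\beta$-nodes in the other sessions of the class of $x$. So the other sessions matter only through their capped label counts. The entry $(\mathrm{far},\beta,\not\sim)$ is the problem. It counts the far $\beta$-nodes outside the class of $x$, and capped counts do not tell whether a class with many $\beta$-nodes contains all of them. A dichotomy resolves this. Either the $\beta$-nodes carry few values, and we give a name to each of them; or they carry many values, and we name enough witnesses that every node with an unnamed value is far from $k$ of them.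

A \emph{naming} is a map $\kappa$ from the nodes to $\mathbb N$. Nodes with $\kappa(x)\ne0$ are \emph{special}; $\kappa(x)=i\ne0$ is meant to say that $x$ carries the $i$-th named value. Given $c$ and $\kappa$, but no data values, we predict the star of a node $x$. For $\eta\in\Delta^+\setminus\{\mathrm{far}\}$ and $\beta\in\Sigma'$ put
\begin{align*}
n_x(\eta,\beta,\sim)&=\#_k\{y:\delta(x,y)=\eta,\ \operatorname{lab}(y)=\beta,\ c(y)=c(x)\},\\
n_x(\eta,\beta,\not\sim)&=\#_k\{y:\delta(x,y)=\eta,\ \operatorname{lab}(y)=\beta,\ c(y)\ne c(x)\},\\
u_x(\beta)&=\#_k\{y\text{ far from }x:\operatorname{lab}(y)=\beta,\ \kappa(y)\ne\kappa(x)\},\\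
s_x(\beta)&=\#_k\{y\text{ far from }x:\operatorname{lab}(y)=\beta,\ y\in Q_x\},
\end{align*}
where $Q_x=\{y:\kappa(y)=\kappa(x)\}$ if $x$ is special and $Q_x$ is the session of $x$ otherwise. Thus $Q_x$ is the part of the class of $x$ that is already known. The unknown contribution of other sessions is a parameter $o$ in $O=\{0,\dots,k\}^{\Sigma'}$:
\[
\operatorname{star}^o_x(\eta,\beta,e)=
\begin{cases}
n_x(\eta,\beta,e)&\text{if }\eta\ne\mathrm{far},\\
u_x(\beta)&\text{if }\eta=\mathrm{far}\text{ and }e\text{ is }\not\sim,\\
\min(k,s_x(\beta)+o(\beta))&\text{if }\eta=\mathrm{far}\text{ and }e\text{ is }\sim.
\end{cases}
\]
Consider the following conditions on $(c,\kappa)$.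
\begin{itemize}
\item[(C1)] $\kappa$ is constant on sessions, and adjacent sessions never have the same nonzero value of $\kappa$.
\item[(C2)] For each $\beta\in\Sigma'$: if some $\beta$-node is nonspecial, then $u_x(\beta)=k$ for every nonspecial node $x$.
\item[(C3)] For each special node $x$: $(\operatorname{lab}(x),\operatorname{star}^0_x)\in\mathcal A$, where $0\in O$ is the zero vector.
\end{itemize}
Under (C1) a session consists of special nodes only or of nonspecial nodes only, and we call it special or nonspecial accordingly. The \emph{type} of a nonspecial session $S$ is $\tau(S)=(\ell_S,R_S)$, where
\[
\ell_S(\beta)=\#_k\{y\in S:\operatorname{lab}(y)=\beta\},\qquad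
R_S=\{o\in O:(\operatorname{lab}(x),\operatorname{star}^o_x)\in\mathcal A\text{ for all }x\in S\}.
\]
The vector $\ell_S$ is what $S$ offers to the other sessions of its class, and $R_S$ is what it requires of them. Let $T$ be the finite set of all pairs $\tau=(\ell_\tau,R_\tau)$ with $\ell_\tau\in O$ and $R_\tau\subseteq O$; it depends only on $k$ and $\Sigma'$. A finite multiset of types is a vector $W\in\mathbb N^T$, and $1_\tau$ denotes the multiset with the single member $\tau$. A nonzero $W$ is \emph{valid} if for every $\tau$ with $W(\tau)\ge1$ the vector $o_{W,\tau}\in O$ given by
\[
o_{W,\tau}(\beta)=\min\Bigl(k,\sum_{\tau'\in T}(W-1_\tau)(\tau')\,\ell_{\tau'}(\beta)\Bigr)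
\]
belongs to $R_\tau$; that is, for each member, the joint offer of the other members meets its requirement.

Let $(c,\kappa)$ satisfy (C1). A \emph{realization} of $(c,\kappa)$ is an assignment of data values such that each nonempty set $\kappa^{-1}(i)$ with $i\ne0$ is a data class and every other data class is a union of pairwise nonadjacent nonspecial sessions; the latter are the \emph{nonspecial classes}. The coloring $c$ is adapted to every realization, by Lemma~\ref{lem:sessions}(b): values are constant on sessions, and two adjacent sessions lie in different classes, by (C1) if both are special, by definition if both are nonspecial, and because special and nonspecial nodes share no class in the mixed case.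

\begin{lemma}\label{lem:real}
Let $(c,\kappa)$ satisfy \emph{(C1)} and \emph{(C2)}, and consider a realization.
\begin{itemize}
\item[(a)] $\operatorname{star}(x)(\mathrm{far},\beta,\not\sim)=u_x(\beta)$ for all nodes $x$ and all $\beta\in\Sigma'$.
\item[(b)] The realization is $\mathcal A$-good if and only if \emph{(C3)} holds and for every nonspecial class the multiset of the types of its sessions is valid.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $x$ is special, then $y\not\sim x$ if and only if $\kappa(y)\ne\kappa(x)$. Let $x$ be nonspecial. Then $u_x(\beta)$ counts special nodes, and these have values different from that of $x$, so $u_x(\beta)\le\operatorname{star}(x)(\mathrm{far},\beta,\not\sim)\le k$. If all $\beta$-nodes are special, both numbers count all $\beta$-nodes far from $x$. Otherwise $u_x(\beta)=k$ by (C2), and both numbers equal $k$.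

(b) The entries of $\operatorname{star}(x)$ with $\eta\ne\mathrm{far}$ equal $n_x(\eta,\beta,e)$, because $c$ is adapted and, for $\eta$ equal to $=$, both $x\sim x$ and $c(x)=c(x)$ hold. The entries $(\mathrm{far},\beta,\not\sim)$ are given by (a). If $x$ is special, its class is $Q_x$, so $\operatorname{star}(x)=\operatorname{star}^0_x$, and all special nodes are good if and only if (C3) holds. Let $x$ lie in a nonspecial session $S$ whose class consists of the sessions $S=S_1,S_2,\dots,S_m$ with multiset of types $W$. All nodes of $S_2,\dots,S_m$ are far from $x$ by Lemma~\ref{lem:sessions}(c). By \eqref{eq:cap} the entry $(\mathrm{far},\beta,\sim)$ is $\min(k,s_x(\beta)+o(\beta))$ with $o(\beta)=\min(k,\sum_{j\ge2}\ell_{S_j}(\beta))$, that is, $o=o_{W,\tau(S)}$. So $\operatorname{star}(x)=\operatorname{star}^o_x$ for all $x\in S$, and all nodes of $S$ are good if and only if $o\in R_S$.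
\end{proof}

Without (C2), part (a) fails: if $\kappa=0$ everywhere then $u_x(\beta)=0$, while a realization may give different values to two far $\beta$-nodes. The next lemma shows that (C2) costs only boundedly many names, and that it persists when more values are named later. For a data tree and a finite set $D'\subseteq D$, number the elements of $D'$ by $1,\dots,|D'|$ and let $\kappa_{D'}(x)$ be the number of the value of $x$ if this value is in $D'$, and $0$ otherwise.

\begin{lemma}\label{lem:names}
Let $p_0=|\Sigma'|\,(16d+2k)$. For every data tree over $\Sigma'$ there is a set $D_0$ of at most $p_0$ values such that $\kappa_{D'}$ satisfies \emph{(C2)} for every finite set $D'$ with $D_0\subseteq D'\subseteq D$.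
\end{lemma}

\begin{proof}
Put $n_0=8d+2k$ and treat each $\beta$ separately. If the $\beta$-nodes carry fewer than $n_0$ values, put these values into $D_0$; then all $\beta$-nodes are special and (C2) asks nothing for $\beta$. Otherwise choose a set $X$ of $n_0$ $\beta$-nodes with pairwise different values. A node can fail to be far from many members of $X$ only by being near many of them, as a common parent would be. By Lemma~\ref{lem:tw}(c) with $\varepsilon=\frac12$, fewer than $8d$ nodes are near more than $n_0/2$ members of $X$. Put into $D_0$ the values of these nodes and of the members of $X$, at most $16d+2k$ values. A nonspecial node $x$ is then not in $X$ and is near at most $n_0/2$ members of $X$. So it is far from at least $n_0/2\ge k$ members of $X$, all of them special, and $u_x(\beta)=k$.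
\end{proof}

\begin{example}\label{ex:types}
For $\varphi_0$ one may take $k=1$, $\Sigma'=\{a,b\}$, and for $\mathcal A$ the pairs $(\alpha,s)$ with $s(\eta,\beta,\sim)=0$ for all $\eta\in\Delta$ and all $\beta$, $s(\mathrm{far},\alpha,\sim)=0$, and $s(\mathrm{far},\alpha',\sim)=1$ for the letter $\alpha'\ne\alpha$. If $c$ gives different colors to near nodes, the sessions are single nodes. Write $o_a,o_b\in O$ for the unit vectors. The nonspecial sessions have types $\tau_a=(o_a,\{o_b\})$ and $\tau_b=(o_b,\{o_a\})$. A member $\tau_a$ tolerates no second $\tau_a$ and needs a $\tau_b$, and symmetrically, so $1_{\tau_a}+1_{\tau_b}$ is the only valid multiset made of these two types.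
\end{example}

\section{Grouping the vertices of a sparse graph}\label{sec:grouping}

By Lemma~\ref{lem:real}, what remains is a graph problem: partition the nonspecial part of the conflict graph into independent sets whose multisets of types are valid. There are infinitely many multisets, but validity sees only finitely many patterns. Put $q=k+1$; minima of vectors are taken pointwise.

\begin{lemma}\label{lem:capq}
A nonzero $W\in\mathbb N^T$ is valid if and only if $\min(W,q)$ is valid.
\end{lemma}

\begin{proof}
Let $W'=\min(W,q)$. The same types occur in $W$ and $W'$. For such a type $\tau$ we have $\min(W-1_\tau,k)=\min(W'-1_\tau,k)$: at $\tau$ both sides are $\min(W(\tau),k+1)-1$, and at $\tau'\ne\tau$ both are $\min(W(\tau'),k)$. The vector $o_{W,\tau}$ depends only on $\min(W-1_\tau,k)$, for if $\tau'$ has at least $k$ copies, then either $\ell_{\tau'}(\beta)=0$ and the copies contribute nothing, or $\ell_{\tau'}(\beta)\ge1$ and $k$ copies already force the value $k$. Hence $o_{W,\tau}=o_{W',\tau}$.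
\end{proof}

The cap $k$ would not do, because a member does not count itself: for $k=1$ and $\tau=(\ell,\{0\})$ with $\ell\ne0$, one copy of $\tau$ is valid and two copies are not.

A \emph{profile} is a valid vector $\pi\in\{0,\dots,q\}^T\setminus\{0\}$, and $\Pi$ is the finite set of profiles. The profile of a valid multiset $W$ is $\min(W,q)$. A class with profile $\pi$ consists of a core with exactly $\pi(\tau)$ members of each type $\tau$, and possibly further members of types $\tau$ with $\pi(\tau)=q$. To turn this into labels, define the \emph{slots} of $\pi$ as the elements of the nonempty set
\[
\operatorname{sl}(\pi)=\{(\pi,\tau,j):\tau\in T,\ 1\le j\le\pi(\tau)\},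
\]
and its \emph{extra roles} as the triples $(\pi,\tau,*)$ with $\pi(\tau)=q$. Let $\Lambda$ be the set of all slots and extra roles of all profiles. Each class fills each slot of its profile exactly once, which leads to equations; extra roles can be filled any number of times and lead to none. In Example~\ref{ex:types} the relevant profile has two slots, filled by the $a$-nodes and the $b$-nodes, and no extra role. Put
\[
r=q|T|,\qquad b=16dr^2,\qquad M=2b+dr+1,\qquad N=2(M+8dr+1),\qquad p_1=|\Pi|\,N;
\]
note that $|\operatorname{sl}(\pi)|\le r$.

Let $G_0$ be a graph of treewidth at most $d$ with a map $\tau:V(G_0)\to T$. A set of vertices is \emph{valid} if the multiset of the types of its members is valid. A \emph{role labeling} is a map $\lambda:V(G_0)\to\Lambda$ whose value at $v$ has $\tau(v)$ as second component. If the first component is $\pi$ we call $v$ a \emph{$\pi$-vertex}, and an \emph{extra} if the third component is $*$. Let $X_\sigma=\lambda^{-1}(\sigma)$. The role labeling is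
\begin{itemize}
\item \emph{rich} if for every $\pi$-vertex $v$ and every $\sigma\in\operatorname{sl}(\pi)$ at least $M$ vertices of $X_\sigma$ are different from $v$ and not adjacent to $v$;
\item \emph{balanced} if for each $\pi$ all sets $X_\sigma$ with $\sigma\in\operatorname{sl}(\pi)$ have the same size.
\end{itemize}
These are conditions (i) and (ii) of Proposition~\ref{prop:example} in general form.

\begin{lemma}[Extraction]\label{lem:extract}
Let $V(G_0)$ be partitioned into valid classes. Then one can delete at most $p_1$ of these classes so that the subgraph induced on the remaining vertices has a rich and balanced role labeling.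
\end{lemma}

\begin{proof}
In a class with profile $\pi$, for each $\tau$ give the slots $(\pi,\tau,1),\dots,(\pi,\tau,\pi(\tau))$ to $\pi(\tau)$ of its vertices of type $\tau$, one each. If more vertices of type $\tau$ remain, then $\pi(\tau)=q$, and they get the role $(\pi,\tau,*)$. Each class with profile $\pi$ has exactly one vertex in each slot of $\pi$, so the labeling is balanced and stays balanced when classes are deleted.

Fix $\pi$ and let $n$ be the number of classes with profile $\pi$, so $|X_\sigma|=n$ for $\sigma\in\operatorname{sl}(\pi)$. If $n<N$, delete all these classes; then no $\pi$-vertex is left. Let $n\ge N$; then $n\ge8d$. By Lemma~\ref{lem:tw}(c) with $\varepsilon=\frac12$, applied to each slot, at most $8dr$ of the $\pi$-vertices have more than $n/2$ neighbors in some $X_\sigma$ with $\sigma\in\operatorname{sl}(\pi)$. Delete their classes, at most $8dr<N$ classes of profile $\pi$. For a remaining $\pi$-vertex $v$ and a slot $\sigma$ of $\pi$, remove from $X_\sigma$ the neighbors of $v$, the deleted vertices and $v$ itself; at least $n-\frac n2-8dr-1\ge\frac N2-8dr-1=M$ vertices are left. Deleting classes of other profiles does not change the sets $X_\sigma$ for $\sigma\in\operatorname{sl}(\pi)$. In total at most $|\Pi|N=p_1$ classes are deleted.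
\end{proof}

For the converse we know only that each vertex has $M$ nonneighbors in each slot, a constant number, whereas Lemma~\ref{lem:hall} needs a fixed fraction. Sparsity closes the gap: all but boundedly many vertices have few neighbors in each slot, and the constant $M$ suffices to serve the exceptions first.

\begin{lemma}[Reassembly]\label{lem:reassemble}
If $G_0$ has a rich and balanced role labeling, then $V(G_0)$ can be partitioned into valid independent sets.
\end{lemma}

\begin{proof}
Treat separately each $\pi$ for which a $\pi$-vertex exists. Let $n$ be the common size of the sets $X_\sigma$, $\sigma\in\operatorname{sl}(\pi)$; by richness $n\ge M$. We partition the $\pi$-vertices into $n$ independent sets, each containing exactly one vertex of each slot and any number of extras. If $W$ is the multiset of types of such a set, then $W(\tau)=\pi(\tau)$ when $\pi(\tau)<q$ and $W(\tau)\ge q$ when $\pi(\tau)=q$. So $\min(W,q)=\pi$, and the set is valid by Lemma~\ref{lem:capq}.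

Call a $\pi$-vertex \emph{high} if it has more than $n/(4r)$ neighbors in some $X_\sigma$, $\sigma\in\operatorname{sl}(\pi)$. The threshold is chosen so that the at most $r$ slots together block at most $n/4$ choices. Since $n\ge M\ge16dr$, Lemma~\ref{lem:tw}(c) with $\varepsilon=\frac1{4r}$ shows that there are at most $r\cdot16dr=b$ high vertices.

\emph{Step 1: high vertices.} Treat the high vertices one after another; each gets a class of its own, whose other members are not high. Let $v$ be the current one. For each slot $\sigma\in\operatorname{sl}(\pi)$ with $\sigma\ne\lambda(v)$ consider the vertices of $X_\sigma$ that are not adjacent to $v$, not high, and not in an earlier class. At most $b$ vertices of $X_\sigma$ are high and at most $b$ are in earlier classes, one per class, so by richness at least $m:=M-2b=dr+1$ such vertices exist. Let $Y_\sigma$ be a set of exactly $m$ of them. We need one vertex from each $Y_\sigma$ such that the chosen vertices are pairwise nonadjacent. The subgraph induced on the union of the $Y_\sigma$ has at most $rm$ vertices, hence at most $drm$ edges by Lemma~\ref{lem:tw}(a),(b). Choose $u_\sigma\in Y_\sigma$ uniformly and independently. Both ends of an edge are chosen with probability $0$ if they lie in the same $Y_\sigma$ and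 with probability $1/m^2$ otherwise. The expected number of edges among the chosen vertices is at most $dr/m<1$, so some choice spans no edge. Then $v$ together with the $u_\sigma$ is an independent set with exactly one vertex in each slot; if $v$ is an extra, it comes in addition.

\emph{Step 2: the remaining slot vertices.} Each class of Step 1 took one vertex from each slot. So in each slot $\sigma$ a set $X''_\sigma$ of the same size $n''\ge n-b\ge n/2>0$ remains, since $n\ge M>2b$, and it contains no high vertex. List the slots as $\sigma_1,\sigma_2,\dots$ and start with the $n''$ singletons from $X''_{\sigma_1}$. Suppose we have $n''$ disjoint independent sets, each with exactly one vertex from each of $X''_{\sigma_1},\dots,X''_{\sigma_{i-1}}$. Form a bipartite graph between these sets and $X''_{\sigma_i}$, joining a vertex to a set if it has no neighbor in it. A vertex of $X''_{\sigma_i}$ has at most $n/(4r)$ neighbors in each of the $i-1$ earlier slots, and each of the $i-1$ members of a set has at most $n/(4r)$ neighbors in $X''_{\sigma_i}$. So every element of either side is joined to all but at most $(i-1)\frac n{4r}\le\frac n4\le\frac{n''}2$ elements of the other side. Lemma~\ref{lem:hall} gives a perfect matching, along which we extend the sets.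

\emph{Step 3: the remaining extras.} Their number is unbounded and they may be adjacent to each other. Order them by Lemma~\ref{lem:tw}(b) so that each has at most $d$ earlier neighbors among them, and insert them in this order into the $n''$ classes of Step 2. For an extra $y$, which is not high, at most $r\cdot\frac n{4r}=\frac n4$ of these classes contain a slot vertex adjacent to $y$, and at most $d$ contain an earlier extra adjacent to $y$. Since $n\ge M>4d$, we have $n''\ge\frac n2>\frac n4+d$, so some class contains no neighbor of $y$.
\end{proof}

\section{Encoded trees and the decision procedure}\label{sec:decide}

We now write all the finite information onto the tree. Let $p=p_0+p_1$. There is no circularity in this choice, since $T$, $\Pi$, $\Lambda$ and the constants of Section~\ref{sec:grouping} depend only on $d$, $k$ and $\Sigma'$, not on the number of names. An \emph{encoded tree} is a tree over the finite alphabet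
\[
\Gamma=\Sigma'\times\{0,\dots,d\}\times\{0,\dots,p\}\times(\Lambda\cup\{\bot\})\times\{0,1\},
\]
whose components give each node $x$ its label, $c(x)$, $\kappa(x)$, $\lambda(x)$, and a mark. The roles belong to sessions, while Lemma~\ref{lem:parikh} counts nodes; the marks select one node per session. Under (C1), let $G_0$ be the subgraph of the conflict graph induced on the nonspecial sessions, with the types $\tau(S)$; it has treewidth at most $d$. Add the conditions:
\begin{itemize}
\item[(C4)] $\lambda(x)=\bot$ if and only if $x$ is special; $\lambda$ is constant on sessions, and on a nonspecial session $S$ its second component is $\tau(S)$; each nonspecial session has exactly one marked node, and special nodes are unmarked.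
\item[(C5)] The role labeling of $G_0$ induced by $\lambda$ is rich.
\item[(C6)] The role labeling of $G_0$ induced by $\lambda$ is balanced.
\end{itemize}

\begin{proposition}\label{prop:char}
\begin{itemize}
\item[(a)] For every $\mathcal A$-good data tree there is an encoded tree with the same underlying $\Sigma'$-labeled tree that satisfies \emph{(C1)--(C6)} and whose coloring is adapted to the data values.
\item[(b)] For every encoded tree satisfying \emph{(C1)--(C6)} there are data values on its underlying $\Sigma'$-labeled tree that make it $\mathcal A$-good and to which its coloring is adapted.
\end{itemize}
\end{proposition}

\begin{proof}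
(a) Take an adapted coloring $c$ by Lemma~\ref{lem:sessions}(a) and $D_0$ by Lemma~\ref{lem:names}. Let $D'\supseteq D_0$ be any finite set of values and $\kappa=\kappa_{D'}$. By Lemma~\ref{lem:sessions}(b), values are constant on sessions and differ on adjacent sessions. Hence (C1) holds, and the data tree is a realization of $(c,\kappa)$: the class of a value in $D'$ is a set $\kappa^{-1}(i)$, and the class of a value outside $D'$ is a union of pairwise nonadjacent nonspecial sessions. Condition (C2) holds by Lemma~\ref{lem:names}. By Lemma~\ref{lem:real}(b), (C3) holds and all nonspecial classes are valid.

We shall enlarge the set of named values, and this must not change types. Let $S$ be a session whose value is outside $D'$. Its type with respect to $\kappa_{D'}$ equals its type with respect to $\kappa_{D_0}$: for $x\in S$ the number $u_x(\beta)$ is in both cases the entry $\operatorname{star}(x)(\mathrm{far},\beta,\not\sim)$ of the data tree by Lemma~\ref{lem:real}(a), and $n_x$, $s_x$, $\ell_S$ are defined from $c$ and the labels alone, as $x$ is nonspecial.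

Apply Lemma~\ref{lem:extract} to the graph $G_0$ for $\kappa_{D_0}$, partitioned into data classes. Let $D'$ consist of $D_0$ and the values of the at most $p_1$ deleted classes, so $|D'|\le p$. The sessions that are nonspecial for $\kappa_{D'}$ are exactly the remaining vertices, with unchanged types. Take $\kappa=\kappa_{D'}$, let $\lambda$ be the role from Lemma~\ref{lem:extract} on the nodes of nonspecial sessions and $\bot$ elsewhere, and mark one node in each nonspecial session. Then (C1)--(C6) hold.

(b) By (C4)--(C6) and Lemma~\ref{lem:reassemble}, partition the nonspecial sessions into valid independent sets. Give to the union of each of these sets, and to each nonempty $\kappa^{-1}(i)$ with $i\ne0$, its own element of $D$; this is possible because $D$ is infinite. The result is a realization of $(c,\kappa)$, so $c$ is adapted to it, and it is $\mathcal A$-good by Lemma~\ref{lem:real}(b).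
\end{proof}

\begin{lemma}\label{lem:mso}
One can compute an MSO sentence $\Phi$ over $\Gamma$-labeled trees that expresses the conjunction of \emph{(C1)--(C5)}. Under \emph{(C1)} and \emph{(C4)}, condition \emph{(C6)} is a finite system of equations as in Lemma~\ref{lem:parikh}.
\end{lemma}

\begin{proof}
By (P2) the positions, near and far are definable. Comparisons such as $c(u)=c(v)$ or $\kappa(x)\ne\kappa(y)$ are finite disjunctions over pairs of letters. A session is the least set containing a given node and closed under near steps that preserve the color, so
\begin{align*}
\mathrm{Sess}(x,y)&:=\forall Z\,\bigl(x\in Z\wedge\forall u\forall v\,(u\in Z\wedge\mathrm{near}(u,v)\wedge c(u)=c(v)\to v\in Z)\to y\in Z\bigr),\\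
\mathrm{Adj}(x,y)&:=\neg\mathrm{Sess}(x,y)\wedge\exists u\exists v\,\bigl(\mathrm{Sess}(x,u)\wedge\mathrm{Sess}(y,v)\wedge\mathrm{near}(u,v)\bigr)
\end{align*}
say that $x$ and $y$ are in the same session and that their sessions are adjacent. For an MSO formula $\chi(x,y)$ and a number $i$, the existence of $i$ distinct nodes $y$ with $\chi(x,y)$ is expressed with $i$ node quantifiers, so $\#_k\{y:\chi(x,y)\}=i$ is definable for $i\le k$. This applies to $n_x(\eta,\beta,e)$, $u_x(\beta)$, $s_x(\beta)$, where $y\in Q_x$ is $(\kappa(x)\ne0\wedge\kappa(y)=\kappa(x))\vee(\kappa(x)=0\wedge\mathrm{Sess}(x,y))$, and to $\ell_S(\beta)$ for the session $S$ of $x$. For fixed $o\in O$ the pair $(\operatorname{lab}(x),\operatorname{star}^o_x)$ is a function of the label and these finitely many bounded numbers, so a Boolean combination $\mathrm{Good}_o(x)$ says that the pair is in $\mathcal A$. The formula $\forall y\,(\mathrm{Sess}(x,y)\to\mathrm{Good}_o(y))$ says that $o\in R_S$ for the session $S$ of $x$. Hence for each $\tau\in T$ a formula $\mathrm{Type}_\tau(x)$ says that the session of $x$ has type $\tau$. Now: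
\begin{itemize}
\item (C1) is $\forall x\forall y\,\bigl((\mathrm{Sess}(x,y)\to\kappa(x)=\kappa(y))\wedge(\mathrm{Adj}(x,y)\wedge\kappa(x)=\kappa(y)\to\kappa(x)=0)\bigr)$.
\item (C2) is the conjunction over $\beta$ of $\exists y\,(\operatorname{lab}(y)=\beta\wedge\kappa(y)=0)\to\forall x\,(\kappa(x)=0\to u_x(\beta)=k)$.
\item (C3) is $\forall x\,(\kappa(x)\ne0\to\mathrm{Good}_0(x))$.
\item (C4) says: $\lambda(x)=\bot\leftrightarrow\kappa(x)\ne0$; $\mathrm{Sess}(x,y)\to\lambda(x)=\lambda(y)$; if $\lambda(x)$ has second component $\tau$ then $\mathrm{Type}_\tau(x)$; if $\kappa(x)=0$ there is exactly one marked $y$ with $\mathrm{Sess}(x,y)$; if $\kappa(x)\ne0$ then $x$ is unmarked.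
\item Under (C4) the marked nodes correspond bijectively to the vertices of $G_0$. So (C5) says: for each $x$ such that $\lambda(x)$ has first component $\pi$ and each $\sigma\in\operatorname{sl}(\pi)$, there are $M$ distinct marked nodes $y$ with $\lambda(y)=\sigma$, $\neg\mathrm{Sess}(x,y)$ and $\neg\mathrm{Adj}(x,y)$.
\end{itemize}
Finally, let $\Gamma_\sigma$ be the set of letters with role $\sigma$ and mark $1$. The number of nodes with letter in $\Gamma_\sigma$ is $|X_\sigma|$, so (C6) is the system given by the pairs $(\Gamma_\sigma,\Gamma_{\sigma'})$ with $\sigma,\sigma'\in\operatorname{sl}(\pi)$, $\pi\in\Pi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]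
Given $\varphi$, compute $\Sigma'$ and $\mathcal A$ by Lemma~\ref{lem:nf}, then $\Gamma$, $\Phi$ and the equations by Lemma~\ref{lem:mso}. By Lemma~\ref{lem:nf} and Proposition~\ref{prop:char}, $\varphi$ is satisfiable if and only if some $\Gamma$-labeled tree satisfies $\Phi$ and the equations. This is decidable by Lemma~\ref{lem:parikh}.
\end{proof}

\begin{remark}
The treewidth bound (P1) enters three times: it bounds the number of colors in Lemma~\ref{lem:sessions}(a), it bounds the number of names in Lemmas~\ref{lem:names} and~\ref{lem:extract}, and it makes the reassembly possible. Finiteness of the tree is used wherever a fraction of a set is considered and in Lemma~\ref{lem:parikh}.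
\end{remark}

\section{MSO side conditions and other structural predicates}\label{sec:ext}

Since Sections~\ref{sec:sessions}--\ref{sec:decide} rely only on (P1) and (P2), other structural predicates can be allowed. Moreover, the coloring makes equality of values between near nodes visible to MSO, so an arbitrary MSO condition on this local equality can be added.

\begin{theorem}\label{thm:general}
Let $\rho_1(x,y),\dots,\rho_h(x,y)$ be MSO formulas over $\Sigma$-labeled trees (with $E_\downarrow,E_\rightarrow$) and let $d\ge1$ be such that for every tree $t$ the graph $H_t$, joining $x\ne y$ whenever $\rho_i(x,y)$ or $\rho_i(y,x)$ for some $i$, has treewidth at most $d$. Consider sentences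
\[
\exists Z_1\cdots\exists Z_l\,(\Psi\wedge\varphi),
\]
where $\varphi$ is a two-variable sentence with counting quantifiers over the labels, $Z_i(x)$, $x=y$, $x\sim y$, $\rho_i(x,y)$; and $\Psi$ is an arbitrary MSO sentence over the labels, $Z_i$, $E_\downarrow$, $E_\rightarrow$ and the \emph{local data equality} $x\approx y$, meaning ``$x\sim y$, and $x=y$ or $x,y$ are adjacent in $H_t$''. It is decidable, given the $\rho_i$, $d$ (with the treewidth bound promised), $\Psi$ and $\varphi$, whether such a sentence holds in some finite data tree.
\end{theorem}

\begin{proof}
Let $\Sigma_1=\Sigma\times\{0,1\}^l\times\{0,1\}^h$. The new components give the sets $Z_1,\dots,Z_l$ and unary predicates $Z'_1,\dots,Z'_h$ that are meant to record the truth of $\rho_i(x,x)$. Let $\Psi_1$ be the conjunction of $\Psi$ and the sentences $\forall x\,(Z'_i(x)\leftrightarrow\rho_i(x,x))$. Over larger alphabets, the $\rho_i$ read only the $\Sigma$-component of a letter and $\Psi_1$ only the $\Sigma_1$-component. The given sentence is satisfiable if and only if some data tree over $\Sigma_1$ satisfies $\Psi_1\wedge\varphi$.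

Redefine the positions. Let $\Delta$ be the set of pairs $(I,J)$ of subsets of $\{1,\dots,h\}$ that are not both empty. For $x\ne y$ put $I=\{i:\rho_i(x,y)\}$ and $J=\{i:\rho_i(y,x)\}$, and let $\delta(x,y)$ be $(I,J)$ if this pair is in $\Delta$ and $\mathrm{far}$ otherwise; let $\delta(x,x)$ be $=$. The near relation is adjacency in $H_t$, so (P1) is the hypothesis. Property (P2) holds because $\delta(x,y)=(I,J)$ is equivalent to $\delta(y,x)=(J,I)$ and each position is a Boolean combination of $x=y$, $\rho_i(x,y)$ and $\rho_i(y,x)$.

In a tree where the $Z'_i$ have their intended meaning, a quantifier-free formula is again determined by the two labels, $\delta(x,y)$ and the truth of $x\sim y$: the atoms $\rho_i(x,x)$ and $\rho_i(y,y)$ are read off the labels; $\rho_i(x,y)$ and $\rho_i(y,x)$ are read off $\delta(x,y)$ if $x\ne y$ and off the label of $x$ if $\delta(x,y)$ is $=$. So the proof of Lemma~\ref{lem:nf} yields $\Sigma'=\Sigma_1\times\{0,1\}^\Theta$ and $\mathcal A$ such that the given sentence is satisfiable if and only if some $\mathcal A$-good data tree over $\Sigma'$ satisfies $\Psi_1$.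

Proposition~\ref{prop:char} and Lemma~\ref{lem:mso} hold for the new $\delta$ and the given $d$. Let $\Psi_1^c$ be the MSO sentence over $\Gamma$ obtained from $\Psi_1$ by replacing $x\approx y$ with $x=y\vee(\mathrm{near}(x,y)\wedge c(x)=c(y))$. If an encoded tree and a data tree have the same underlying $\Sigma'$-labeled tree and $c$ is adapted to the data values, then the replacement defines the relation $\approx$, so the encoded tree satisfies $\Psi_1^c$ if and only if the data tree satisfies $\Psi_1$. Both parts of Proposition~\ref{prop:char} produce such pairs. Hence the given sentence is satisfiable if and only if some $\Gamma$-labeled tree satisfies $\Phi\wedge\Psi_1^c$ and the equations for (C6), which is decidable by Lemma~\ref{lem:parikh}.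
\end{proof}

A convenient source of admissible predicates is navigation by moves each of which leads from a node to at most one node.

\begin{corollary}\label{cor:moves}
Theorem~\ref{thm:general} applies to all predicates $\rho_w(x,y)$: ``$y$ is reached from $x$ by the moves $w$'', for finitely many fixed words $w$ over the partial moves \emph{parent}, \emph{next sibling}, \emph{previous sibling}. This covers all $E^i_\downarrow$ and $E^i_\rightarrow$ (up to swapping variables), and also, for example, ``$i$-th right sibling of the $m$-th ancestor''.
\end{corollary}

\begin{proof}
Each $\rho_w$ is first-order definable from $E_\downarrow$ and $E_\rightarrow$ by quantifying the intermediate nodes. Let $K\ge1$ bound the lengths of the words. We decompose $H_t$ along $\hat t$, with $B(x)$ the set of nodes reachable from $x$ by at most $K$ moves. Then $|B(x)|\le\sum_{i=0}^K3^i$, and if $\rho_w(x,y)$ then $x,y\in B(x)$. Fix $z$ and let $U=\{x:z\in B(x)\}$, which contains $z$. Let $x\in U$ via moves $x=x_0,x_1,\dots,x_s=z$ with $s\le K$. All $x_i$ are in $U$, and it suffices to connect $x_i$ to $x_{i+1}$ in $\hat t$ within $U$. If $x_{i+1}$ is the next or previous sibling of $x_i$, the two are adjacent in $\hat t$. If $x_{i+1}$ is the parent of $x_i$, the inner nodes of the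 path between them in $\hat t$ are left siblings $x'$ of $x_i$. Such an $x'$ has parent $x_{i+1}$, so it reaches $z$ by $s-i\le K$ moves and lies in $U$. Hence $U$ is connected, and $H_t$ has treewidth at most $\sum_{i=0}^K3^i-1$. Finally, $E^i_\rightarrow(x,y)$ is $\rho_w(x,y)$ for $w$ consisting of $i$ next-sibling moves, and $E^i_\downarrow(x,y)$ is $\rho_w(y,x)$ for $w$ consisting of $i$ parent moves.
\end{proof}

\begin{remark}
The hypothesis of Theorem~\ref{thm:general} excludes predicates such as ``$x$ and $y$ have the same parent'' or ``$y$ is a right sibling of $x$ at any distance''. For these, $m$ siblings form a clique in $H_t$, with $m(m-1)/2>dm$ edges once $m>2d+1$, which Lemma~\ref{lem:tw}(a),(b) forbids in a graph of treewidth at most $d$. So the method does not apply to them.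
\end{remark}

\begin{thebibliography}{1}
\bibitem{datatrees}
\emph{Two-Variable Logic on Data Trees and XML Reasoning},
\texttt{http://www.di.ens.fr/\textasciitilde segoufin/Papers/Mypapers/data-trees.pdf}.
\end{thebibliography}
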